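# A hereditarily indecomposable continuum with a single composant

## 1. Composants of the circle, the interval and the dyadic solenoid

A **continuum** is a nonempty connected compact Hausdorff space. It need not be metrizable. It is nondegenerate if it has more than one point. For a point $p$ of a continuum $Y$, the **composant** of $p$ is the union of all proper subcontinua of $Y$ that contain $p$. Let us count the composants of three spaces by hand.

On the circle, any two points lie in a common closed arc that is not the whole circle. So the composant of every point is everything, and there is exactly one composant.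

In $[0,1]$, the proper subcontinua containing $0$ are the intervals $[0,b]$ with $b<1$, so the composant of $0$ is $[0,1)$. In the same way the composant of $1$ is $(0,1]$. The composant of any interior point $p$ is $[0,p]\cup[p,1]=[0,1]$. There are three composants, and they overlap.

For the third space write $S=\mathbb R/\mathbb Z$ and
$$\Sigma=\{(x_0,x_1,x_2,\dots)\in S^{\omega}: 2x_{i+1}=x_i\text{ for all }i\},$$
the dyadic solenoid, with projections $p_n:\Sigma\to S$. Let $K$ be a proper subcontinuum of $\Sigma$. If $p_n(K)=S$ for all $n$, then $K$ would meet every basic open set $p_n^{-1}(U)$, so $K$ would be dense and equal to $\Sigma$. Hence $p_n(K)\ne S$ for some $n$, and $p_n(K)$ is the image of a compact interval $J\subset\mathbb R$ of length less than $1$ (possibly a point). Its preimage under doubling is the disjoint union of the images of $\frac12J$ and $\frac12J+\frac12$, and doubling is injective on each of the two. Since $p_{n+1}(K)$ is connected and is mapped onto $p_n(K)$, it equals one of the two pieces. Repeating this for $n+2,n+3,\dots$, we see that $p_n$ is injective on $K$.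

Let $F=p_0^{-1}(0)$. At each coordinate there are two choices for $x_{i+1}$, so $F$ is uncountable. But $p_n(F)$ has $2^n$ points, so $K\cap F$ is finite. In particular two proper subcontinua never cover $\Sigma$.

Now let $K$ contain the point $0=(0,0,\dots)$. Then we may take $0\in J$, and at each further stage $p_m(K)$ must be the piece that contains $0$, namely the image of $2^{-(m-n)}J$. So every point of $K$ has the form $(\sigma,\sigma/2,\sigma/4,\dots)$ mod $1$ with $\sigma\in\mathbb R$. Such a point lies in $F$ only if $\sigma\in\mathbb Z$. Thus the composant of $0$ meets the uncountable set $F$ in a countable set. It is not all of $\Sigma$, and $\Sigma$ has more than one composant.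

What distinguishes $\Sigma$ from the other two spaces is the following property.

**Definition.** A continuum $Y$ is **decomposable** if it is the union of two proper subcontinua, and **indecomposable** otherwise. It is **hereditarily indecomposable** (h.i.) if no nondegenerate subcontinuum of $Y$ is decomposable.

The circle and the interval are decomposable. We have just seen that $\Sigma$ is indecomposable. It is not h.i., because the set of points $(\sigma,\sigma/2,\sigma/4,\dots)$ mod $1$ with $0\le\sigma\le\frac12$ is an arc in it. A nondegenerate metrizable h.i. continuum is harder to picture. The pseudo-arc is the textbook example, and we take its existence for granted.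

For the circle, one composant costs nothing. For $\Sigma$ it fails, because a composant is too thin. Can a continuum that is indecomposable in the strongest sense still have just one composant, so that any two of its points lie in a common proper subcontinuum? M. Smith has shown that a nondegenerate h.i. continuum can have exactly two composants. The slides "Large Continua via Ultracoproducts" (http://www.mscs.mu.edu/~paulb/Talk/oxford030619slides.pdf) pose the case of one composant as a problem. The answer is yes, in ZFC, with no extra set-theoretic assumption.

> **Theorem 1.** There is a nondegenerate hereditarily indecomposable continuum $Y$ with exactly one composant.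

A stronger and sharp version, Theorem 2, is stated and proved in Section 10.

## 2. Nested subcontinua, and why no metrizable space can work

The following textbook facts will be used freely.

- Boundary bumping: in a continuum, each component of a nonempty proper closed subset $F$ meets the boundary of $F$.
- The intersection of a decreasing sequence of continua $K_n$ is a continuum, and $f(\bigcap K_n)=\bigcap f(K_n)$ for continuous $f$.
- An inverse limit of continua is a continuum. If the bonding maps are onto, so are the projections $p_\alpha$. The sets $p_\alpha^{-1}(U)$, $U$ open, form a base.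
- In a compact Hausdorff space, the component of a point is the intersection of the clopen sets containing it.
- In a compact metric space every sequence of subcontinua has a subsequence that converges in the Hausdorff metric, and the limit is a continuum.
- The Baire category theorem holds in compact Hausdorff spaces.

The first lemma gives the form in which hereditary indecomposability is always used.

**Lemma 2.1.** A continuum is h.i. if and only if any two of its subcontinua that meet are nested (one contains the other).

*Proof.* If $K,L$ meet and are not nested, then $K\cup L$ is a continuum and $K,L$ are proper subcontinua of it, so it is decomposable. Conversely, if a subcontinuum $Z$ is the union of proper subcontinua $K,L$, then $K$ and $L$ meet since $Z$ is connected. They are not nested, since $K\subset L$ would give $L=Z$. $\square$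

**Lemma 2.2.** An inverse limit of h.i. continua $X_\alpha$ is h.i.

*Proof.* Let $K_1,K_2$ be subcontinua of the limit that meet, and suppose $a\in K_1\setminus K_2$ and $b\in K_2\setminus K_1$. Since $K_1,K_2$ are closed and the index set is directed, there is one $\alpha$ such that $p_\alpha(a)\notin p_\alpha(K_2)$ and $p_\alpha(b)\notin p_\alpha(K_1)$. Then $p_\alpha(K_1)$ and $p_\alpha(K_2)$ meet and are not nested, which contradicts Lemma 2.1 in $X_\alpha$. $\square$

**Lemma 2.3.** A proper subcontinuum $K$ of an indecomposable continuum $X$ is nowhere dense.

*Proof.* Suppose $K$ has nonempty interior. If $X\setminus K$ is connected, then $\overline{X\setminus K}$ is a subcontinuum, proper because it misses the interior of $K$, and $X=K\cup\overline{X\setminus K}$ is a decomposition. Otherwise $X\setminus K=A\sqcup B$ with $A,B$ nonempty and open in $X\setminus K$, hence open in $X$. Then $K\cup A=X\setminus B$ is closed and proper. It is connected: if $K\cup A=P\sqcup Q$ with $P,Q$ closed and $K\subset P$, then $Q\subset A$ is closed in $X$. Also $Q$ is relatively open in $A$, hence open in $X$. So $Q=\emptyset$. The same holds for $K\cup B$, and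 $X=(K\cup A)\cup(K\cup B)$ is a decomposition. $\square$

**Lemma 2.4.** Let $X$ be a nondegenerate h.i. continuum. The relation "some proper subcontinuum contains both $p$ and $q$" is an equivalence relation, and its classes are the composants. Every proper subcontinuum that meets a composant $C$ lies in $C$, and every finite subset of $C$ lies in one proper subcontinuum, which is contained in $C$.

*Proof.* If $p,q\in K$ and $q,s\in L$ with $K,L$ proper, then $K\cup L$ is $K$ or $L$ by Lemma 2.1, so it is proper and contains $p$ and $s$. This gives transitivity, and symmetry and reflexivity are clear. The class of $p$ is the composant of $p$ by definition. A proper subcontinuum lies in one class. For finite sets, take the union of proper subcontinua joining a fixed point of the set to the others. They share that point, so they are nested and the union is the largest of them. $\square$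

So a nondegenerate h.i. continuum has exactly one composant if and only if any two of its points lie in a proper subcontinuum. The next lemma rules out metrizable examples. It also provides a tool for the rest of the talk.

**Lemma 2.5.** Let $X$ be a nondegenerate metrizable h.i. continuum and $C$ a composant of $X$. Then $C$ is dense and $C\neq X$. There are nondegenerate proper subcontinua $L_1\subsetneq L_2\subsetneq\cdots$ of $X$ with $\bigcup L_n=C$ such that every proper subcontinuum of $X$ meeting $C$ lies in some $L_n$.

We call such a sequence $(L_n)_{n\ge1}$ an **exhaustion** of $C$.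

*Proof.* Let $C$ be the composant of $p$. For density, let $V$ be a nonempty open set with $p\notin V$, and choose a nonempty open $U$ with $\overline U\subset V$. The component of $p$ in $X\setminus U$ is a proper subcontinuum. By boundary bumping it meets the boundary of $X\setminus U$, which lies in $\overline U\subset V$. So $C$ meets $V$.

Let $\{U_i\}$ be a countable base of nonempty open sets. For each $i$ with $p\notin U_i$ let $Q_i$ be the component of $p$ in $X\setminus U_i$. These are proper subcontinua containing $p$, so they are nested. Every proper subcontinuum containing $p$ misses some $U_i$ and so lies in $Q_i$. The finite unions of the $Q_i$, taken in order, therefore form an increasing sequence of proper subcontinua with union $C$. By Lemma 2.3 each term is nowhere dense, so $C\ne X$ by Baire. As $C$ is dense and not $X$, it is not closed, so it equals no term of the sequence. The sequence is not eventually constant, and we thin it to be strictly increasing and drop a possible degenerate first term. This gives $(L_n)$.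

If $M$ is a proper subcontinuum meeting $C$, it meets some $L_m$. Then $M\cup L_m\in\{M,L_m\}$ is a proper subcontinuum containing $p$. So it lies in some $Q_i$, hence in some $L_n$. $\square$

Here the first approach stops. In a metrizable h.i. continuum a composant is a countable union of nowhere dense sets, so it cannot be everything. Metrizability can even be dropped: no nondegenerate h.i. continuum is the union of countably many proper subcontinua, by Lemma 2.3 and Baire. If $Y$ is to be the union of an increasing chain of proper subcontinua, the chain must have uncountable cofinality. The shortest candidate has length $\omega_1$.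

One more tool is needed, a way to lift subcontinua through maps.

**Lemma 2.6.** Let $f:X\to X^*$ be a continuous surjection of continua with $X^*$ metrizable and h.i. Let $M\subset X^*$ be a proper subcontinuum, $f(y)\in M$, and let $K$ be the component of $y$ in $f^{-1}(M)$. Then $f(K)=M$.

*Proof.* Take open sets $O_n\supset M$ with $\overline{O_{n+1}}\subset O_n$, $\overline{O_n}\ne X^*$ and $\bigcap\overline{O_n}=M$. Let $K_n$ be the component of $y$ in $f^{-1}(\overline{O_n})$, a proper closed set. By boundary bumping $K_n$ contains a boundary point of $f^{-1}(\overline{O_n})$. That point is not in the open set $f^{-1}(O_n)$, so $f(K_n)\not\subset O_n$, and hence $f(K_n)\not\subset M$. Since $f(K_n)$ meets $M$ at $f(y)$, nestedness gives $f(K_n)\supset M$. The $K_n$ decrease, so $\bigcap K_n$ is a continuum containing $y$, and it lies in $f^{-1}(M)$. Hence $\bigcap K_n\subset K$ and $f(K)\supset f(\bigcap K_n)=\bigcap f(K_n)\supset M$. $\square$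

## 3. Towers of retracts and the threads that escape

A union of $\omega_1$ increasing continua has no reason to be compact. An inverse limit is compact, so we look for an inverse system that is also increasing.

A toy case shows what can happen. Let $R_\alpha=[0,\alpha]$ be an initial segment of the long ray, for $\alpha<\omega_1$. The map $x\mapsto\min(x,\alpha)$ is a retraction $R_\beta\to R_\alpha$ for $\alpha\le\beta$, and $R_{\alpha+1}\setminus R_\alpha$ is sent to the single point $\alpha$. A thread $(x_\alpha)_{\alpha<\omega_1}$ of the inverse limit with $x_\alpha<\alpha$ for some $\alpha$ is constant from $\alpha$ on, and so represents a point of $R_\alpha$. The only other thread is $x_\alpha=\alpha$ for all $\alpha$. Thus the limit is the union of the $R_\alpha$ together with one escaping thread, the thread that always sits in the set $\{\alpha\}$ through which $R_\alpha$ is extended. Our continua will be extended through composants $C_\alpha$ instead of points.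

**Definition.** Let $\beta\le\omega_1$. A **tower up to $\beta$** consists of nondegenerate h.i. continua $X_\alpha$ $(\alpha\le\beta)$, metrizable for $\alpha<\omega_1$, and composants $C_\alpha$ of $X_\alpha$ $(\alpha<\beta)$, such that:

- (T1) For $\alpha<\gamma\le\beta$, $X_\alpha$ is a proper subcontinuum of $X_\gamma$. There are retractions $r^\gamma_\alpha:X_\gamma\to X_\alpha$ with $r^\gamma_\alpha r^\delta_\gamma=r^\delta_\alpha$, where $r^\gamma_\gamma$ is the identity.
- (T2) For a limit $\lambda\le\beta$, $X_\lambda=\varprojlim_{\alpha<\lambda}X_\alpha$. Here $x\in X_\alpha$ is identified with the thread that has coordinate $x$ at all $\gamma\in[\alpha,\lambda)$ and $r^\alpha_\gamma(x)$ at $\gamma<\alpha$.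
- (T3) $r^{\alpha+1}_\alpha(X_{\alpha+1}\setminus X_\alpha)\subset C_\alpha$ whenever $\alpha+1\le\beta$.
- (T4) $C_\gamma\cap X_\alpha=\emptyset$ for $\alpha<\gamma<\beta$.

For $y\in X_\gamma$ and $\alpha\le\gamma$ write $y_\alpha=r^\gamma_\alpha(y)$.

The identification in (T2) is legitimate. For $\alpha\le\gamma\le\delta$ the map $r^\delta_\gamma$ is the identity on $X_\gamma\supset X_\alpha$. For $\gamma<\alpha\le\delta$ we have $r^\delta_\gamma(x)=r^\alpha_\gamma r^\delta_\alpha(x)=r^\alpha_\gamma(x)$. So the sequence is a thread. The embeddings for different $\alpha$ agree: if $x\in X_\alpha\subset X_{\alpha'}$, then $r^{\alpha'}_\gamma(x)=x$ for $\alpha\le\gamma\le\alpha'$. Moreover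

$$\text{for a limit }\lambda\le\beta,\ \bigcup_{\alpha<\lambda}X_\alpha\text{ is dense in }X_\lambda, \tag{3.1}$$

because a nonempty basic open set $(r^\lambda_\alpha)^{-1}(U)$ contains every point of the nonempty set $U\subset X_\alpha$. Finally, (T2) is compatible with the other demands: $X_\lambda$ is h.i. by Lemma 2.2, nondegenerate since it contains $X_0$, and metrizable if $\lambda$ is countable.

The next lemma says that a point which once leaves the sets $C_\alpha$ stops moving, as in the toy case.

**Lemma 3.1.** In a tower up to $\beta$, let $y\in X_\beta$, $\alpha<\beta$ and $y_\alpha\notin C_\alpha$. Then $y\in X_\alpha$.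

*Proof.* We show $y_\gamma=y_\alpha\in X_\alpha$ by induction on $\gamma\in[\alpha,\beta]$. For $\gamma=\alpha$ this is trivial. Let $\gamma=\delta+1$. Then $y_\delta=y_\alpha\notin C_\delta$. If $\delta=\alpha$ this is the hypothesis, and if $\delta>\alpha$ it holds because $y_\alpha\in X_\alpha$ and $C_\delta\cap X_\alpha=\emptyset$. By (T3), $y_{\delta+1}\in X_\delta$, so $y_{\delta+1}=r^{\delta+1}_\delta(y_{\delta+1})=y_\delta=y_\alpha$. If $\gamma$ is a limit, the thread $y_\gamma$ has coordinates $y_\alpha$ at all indices in $[\alpha,\gamma)$ and $r^\alpha_\delta(y_\alpha)$ below $\alpha$. It is therefore the thread identified with $y_\alpha$. $\square$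

**Corollary 3.2.** In a tower up to $\beta$, let $C\subset X_\beta$ be a set with $C\cap X_\alpha=\emptyset$ for all $\alpha<\beta$. Then $r^\beta_\alpha(C)\subset C_\alpha$ for all $\alpha<\beta$. In particular $r^\gamma_\alpha(C_\gamma)\subset C_\alpha$ for $\alpha<\gamma<\beta$.

*Proof.* If $y\in C$ and $y_\alpha\notin C_\alpha$, then $y\in X_\alpha$ by Lemma 3.1, a contradiction. For the last sentence use the tower up to $\gamma$ and (T4). $\square$

**Lemma 3.3.** Let $\lambda\le\omega_1$ be a limit ordinal, and in a tower up to $\lambda$ let $y\in X_\lambda\setminus\bigcup_{\alpha<\lambda}X_\alpha$. Then every proper subcontinuum $M$ of $X_\lambda$ containing $y$ misses every $X_\alpha$, $\alpha<\lambda$.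

*Proof.* If $M$ meets $X_\alpha$, then $M\supset X_\alpha$, since the two are nested and $y\in M\setminus X_\alpha$. By (3.1) the closed proper set $M$ does not contain all $X_\alpha$, so there is $\alpha_0$ with $X_{\alpha_0}\not\subset M$. Hence $M\cap X_{\alpha_0}=\emptyset$. For $\alpha<\alpha_0$ we have $X_\alpha\subset X_{\alpha_0}$, so $M$ misses $X_\alpha$. For $\alpha>\alpha_0$, if $M$ met $X_\alpha$ it would contain $X_\alpha\supset X_{\alpha_0}$, which is impossible. $\square$

**Proposition 3.4.** In a tower up to $\omega_1$ put $Y=X_{\omega_1}$ and $E=\{y\in Y: y_\alpha\in C_\alpha\text{ for all }\alpha<\omega_1\}$. Then $Y\setminus\bigcup_{\alpha<\omega_1}X_\alpha=E$. If $E=\emptyset$, then $Y$ has exactly one composant. If $E\neq\emptyset$, then $Y$ has at least two.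

*Proof.* If $y\in X_\alpha$, then $y_{\alpha+1}=y\in X_\alpha$ is not in $C_{\alpha+1}$, so $y\notin E$. If $y\notin E$, Lemma 3.1 puts $y$ in some $X_\alpha$. If $E=\emptyset$, any two points of $Y$ lie in a common $X_\alpha$, which is a proper subcontinuum of $Y$, so there is one composant. If $y\in E$, then by Lemma 3.3 the composant of $y$ misses $\bigcup X_\alpha$, so it is not all of $Y$. $\square$

So everything depends on emptying $E=\varprojlim C_\alpha$. The obvious way to build a tower is to choose any available composant at each stage. At a countable limit $\lambda$ this works. The set $\bigcup_{\alpha<\lambda}X_\alpha$ is a countable union of nowhere dense sets (use a cofinal sequence), so some $y\in X_\lambda$ lies outside it, and by Lemma 3.3 the composant of $y$ may serve as $C_\lambda$. But this construction gives no control over $E$. There is also a real tension: $\varprojlim_{\alpha<\lambda}C_\alpha$ must be nonempty for every countable limit $\lambda$, since $C_\lambda$ maps into all the $C_\alpha$, and it must be empty for $\lambda=\omega_1$.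

## 4. Finite-to-one functions on countable ordinals

Set theory offers a model of this behavior. Let $\mathcal F_\beta$ be the set of functions $s:\beta\to\omega$ such that $\{\alpha<\beta:s(\alpha)\le n\}$ is finite for every $n$. Restrictions of members of $\mathcal F_\beta$ to $\alpha<\beta$ lie in $\mathcal F_\alpha$. For countable $\beta$ the set $\mathcal F_\beta$ is not empty, since it contains the injections. But $\mathcal F_{\omega_1}=\emptyset$, because an uncountable set is not a countable union of finite sets.

So we want to attach to each $y\in C_\beta$ a function $e_y:\beta\to\omega$ in $\mathcal F_\beta$, compatibly with projections. A thread in $E$ would then give a function on $\omega_1$ all of whose restrictions are finite-to-one, and there is none.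

Limit stages need care. The functions $s_n:n\to\omega$ that are constantly $0$ are finite-to-one and extend each other, but their union, the zero function on $\omega$, is not finite-to-one. The remedy is to extend with large values. If $\lambda_0<\lambda_1<\cdots\to\lambda$, $s_0\in\mathcal F_{\lambda_0}$, and $s_{n+1}\in\mathcal F_{\lambda_{n+1}}$ extends $s_n$ with values at least $n+1$ on $[\lambda_n,\lambda_{n+1})$, then $s=\bigcup s_n$ satisfies $\{s\le n\}\subset\{\alpha<\lambda_n:s_n(\alpha)\le n\}$, so $s\in\mathcal F_\lambda$. Hence the induction must carry an extension property: everything in $C_\alpha$ can be extended to level $\beta$ with values as large as we like on $[\alpha,\beta)$.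

Our setting has two further difficulties. First, a single thread $y$ determines the whole composant $C_\lambda$, so all points of $C_\lambda$ must receive finite-to-one functions at once. This calls for a coherence property: along a continuum inside $C_\lambda$ the functions $e_y$ change little. Second, the extension property must hold again at $\lambda$ for every $x\in C_\alpha$, although only one composant has been chosen. Both will be handled with Lemma 2.6. The function $e_y(\alpha)$ will measure how close $y_{\alpha+1}$ is to $X_\alpha$: it is large when the distance is small.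

The successor step therefore has to supply points of the new composant over any $x\in C_\alpha$ arbitrarily close to $X_\alpha$. This is (E1) below.

> **Lemma 4.1 (one step up).** Let $X$ be a nondegenerate metrizable h.i. continuum and $C$ a composant of $X$. There are a metrizable h.i. continuum $X'\supsetneq X$, a retraction $r:X'\to X$ with $r(X'\setminus X)\subset C$, a continuous $t:X'\to[0,1]$ with $t^{-1}(0)=X$, and a composant $C'$ of $X'$ with $C'\cap X=\emptyset$, such that
>
> (E1) for all $x\in C$ and $\varepsilon>0$ there is $y\in C'$ with $r(y)=x$ and $t(y)<\varepsilon$.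

The proof takes the next two sections. We first build a staircase $W$ over $X$ that has everything except hereditary indecomposability, and then fold it infinitely often without touching $X$.

## 5. A staircase descending to $X$

Let $(D_n)_{n\ge1}$ be an exhaustion of $C$ in $X$. Choose $a_1\in D_1$ and $a_k\in D_k\setminus D_{k-1}$ for $k\ge2$. In $X\times[0,1]$ put
$$P_k=D_k\times\{\tfrac1k\},\qquad J_k=\{a_k\}\times[\tfrac1{k+1},\tfrac1k],\qquad W=(X\times\{0\})\cup\bigcup_{k\ge1}(P_k\cup J_k).$$
The bridge $J_k$ joins the plate $P_k$ to the plate $P_{k+1}$, since $a_k\in D_k\subset D_{k+1}$. Let $\rho:W\to X$ and $\tau:W\to[0,1]$ be the two projections.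

*$W$ is a continuum.* For $\delta>0$ the set $W\cap\{\tau\ge\delta\}$ is a finite union of compact sets, and all of $X\times\{0\}$ lies in $W$, so $W$ is closed in $X\times[0,1]$. The set $\bigcup(P_k\cup J_k)$ is connected. For $x\in C$ the points $(x,\frac1k)$ lie in it for large $k$ and converge to $(x,0)$. Since $C$ is dense in $X$, it is dense in $W$, so $W$ is connected.

Clearly $\rho(W\setminus(X\times\{0\}))\subset C$. Let $s_k$ be the midpoint of $[\frac1{k+1},\frac1k]$, let $c_k=(a_k,s_k)$ and $T_k=W\cap\{\tau\le s_k\}$. Then $W\cap\{\tau=s_k\}=\{c_k\}$, so the staircase can be cut at a single point at each height $s_k$. We use an elementary fact: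

$$\text{if a connected space is }A\cup B\text{ with }A,B\text{ closed and }A\cap B=\{c\},\text{ then }A\text{ and }B\text{ are connected.}\tag{5.1}$$

Indeed, if $A=P\sqcup Q$ with $P,Q$ closed and $c\in P$, then $Q$ and $P\cup B$ are disjoint closed sets covering the space, so $Q=\emptyset$. The argument for $B$ is the same.

The next lemma says that a continuum which descends past a plate must sweep out most of the plate. This will give (E1) later. It is where the choice $a_k\notin D_{k-1}$ is used.

**Lemma 5.1.** If a continuum $K\subset W$ meets $\{\tau\le\frac1{k+1}\}$ and $\{\tau\ge\frac1{k-1}\}$, where $k\ge2$, then $K\supset D_{k-1}\times\{\frac1k\}$.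

*Proof.* The set $\tau(K)$ is an interval containing $s_k$ and $s_{k-1}$, so $c_k,c_{k-1}\in K$. Applying (5.1) twice, first cutting $K$ at $c_{k-1}$ and then the lower part at $c_k$, we see that $K'=K\cap\{s_k\le\tau\le s_{k-1}\}$ is a continuum. The slab $W\cap\{s_k\le\tau\le s_{k-1}\}$ consists of $P_k$ and of parts of $J_k$ and $J_{k-1}$, so $\rho(K')\subset D_k$. The continuum $\rho(K')$ contains $a_{k-1}\in D_{k-1}$ and $a_k\notin D_{k-1}$, so $\rho(K')\supset D_{k-1}$ because $X$ is h.i. Let $x\in D_{k-1}\setminus\{a_{k-1}\}$. Then $x\neq a_k$ too, so a point of $K'$ over $x$ is not in $J_k\cup J_{k-1}$. It must be $(x,\frac1k)$. A nondegenerate continuum has no isolated points, so $D_{k-1}\setminus\{a_{k-1}\}$ is dense in $D_{k-1}$, and since $K$ is closed the claim follows. $\square$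

**Lemma 5.2.** If a continuum $K\subset W$ meets $X\times\{0\}$ and $K\not\subset X\times\{0\}$, then $K\supset X\times\{0\}$.

*Proof.* The interval $\tau(K)$ contains $0$ and some positive number, so Lemma 5.1 applies for all large $k$. For $x\in C$ this gives $(x,\frac1k)\in K$ for all large $k$, so $(x,0)\in K$. Since $C$ is dense, $K\supset X\times\{0\}$. $\square$

The continuum $W$ is not h.i.: for example, $P_1\cup J_1$ is the union of the proper subcontinua $P_1$ and $J_1$. We now destroy all such pairs, working only at positive heights.

## 6. Folding the staircase

Let $\pi:[0,1]\to[0,1]$ be piecewise linear with $\pi(0)=0$, $\pi(\frac13)=\frac23$, $\pi(\frac23)=\frac13$, $\pi(1)=1$. On $[\frac13,1]$ we have $\pi\ge\frac13$ and on $[0,\frac23]$ we have $\pi\le\frac23$, so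
$$\pi(z)<\tfrac13\Rightarrow z<\tfrac13,\qquad \pi(z)>\tfrac23\Rightarrow z>\tfrac23.\tag{6.1}$$

Here is what folding does to an interval. In $A=[0,1]$ the subcontinua $[0,0.6]$ and $[0.4,1]$ meet and are not nested. Replace $A$ by $\hat A=\{(w,z):w=\pi(z)\}$, which is again an arc, parametrized by $z$. A continuum in $\hat A$ that contains the point $z=0$ over $0$ and lies over $[0,0.6]$ cannot reach $z=\frac13$, where $\pi=\frac23$. So it lies in $\{z\le 0.3\}$. A continuum containing $z=1$ and lying over $[0.4,1]$ lies in $\{z\ge0.7\}$. The crossing pair has been pulled apart. In general the identity function $w$ is replaced by a function $u$ that separates a given crossing pair, and we need a connected piece of the folded space that still covers $A$.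

**Lemma 6.1.** Let $A$ be a metrizable continuum, $u:A\to[0,1]$ continuous, and $\hat A=\{(w,z)\in A\times[0,1]:u(w)=\pi(z)\}$. Some component of $\hat A$ projects onto $A$.

*Proof.* Suppose not. The plan is to write a function that crosses from $0$ to $1$ as a sum of pieces none of which can cross.

**Step 1. Splitting $\hat A$.** Each component of $\hat A$ misses $\{w\}\times[0,1]$ for some $w\in A$. A component is the intersection of the clopen sets containing it, and finite intersections of these are again clopen. So by compactness some clopen subset of $\hat A$ containing the component also misses $\{w\}\times[0,1]$. Finitely many of these clopen sets cover $\hat A$, and after making them disjoint we get $\hat A=S_1\sqcup\dots\sqcup S_m$ with $S_i$ closed and missing $\{w_i\}\times[0,1]$ for some $w_i\in A$.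

**Step 2. A crossing function.** Extend $\pi$ to $[-1,2]$ by $\pi(z)=z$ outside $[0,1]$, and put $G(w,z)=\pi(z)-u(w)$ on $A\times[-1,2]$. Then $G^{-1}(0)=\hat A$, $G\le-1$ on $A\times\{-1\}$, and $G\ge1$ on $A\times\{2\}$. Choose disjoint open sets $O_i\supset S_i$ in $A\times[-1,2]$ with $O_i$ missing $\{w_i\}\times[-1,2]$, and $0<\eta<1$ with $|G|>\eta$ off $\bigcup O_i$. Let
$$h=\min\Bigl(1,\max\Bigl(0,\frac{G+\eta}{2\eta}\Bigr)\Bigr).$$
Then $h=0$ on $A\times\{-1\}$, $h=1$ on $A\times\{2\}$, and $h\in\{0,1\}$ wherever $|G|\ge\eta$.

**Step 3. Splitting the function modulo $1$.** Define $h_i:A\times[-1,2]\to\mathbb R/\mathbb Z$ by $h_i=h$ mod $1$ on $O_i$ and $h_i=0$ elsewhere. The set $Q_i=O_i\cap\{|G|\le\eta\}$ equals $\{|G|\le\eta\}\setminus\bigcup_{j\ne i}O_j$, so it is compact. Off $Q_i$ we have $h_i=0$. So $h_i$ is continuous on each of the two open sets $O_i$ and the complement of $Q_i$, and these cover $A\times[-1,2]$. Also $\sum_ih_i=h$ mod $1$: on $O_i$ this is clear, and off $\bigcup O_j$ we have $h\in\{0,1\}$.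

**Step 4. Lifting.** On $A\times\{-1\}$ each $h_i$ is $0$. By homotopy lifting for the covering $\mathbb R\to\mathbb R/\mathbb Z$, there is a continuous lift $\tilde h_i:A\times[-1,2]\to\mathbb R$ of $h_i$ with $\tilde h_i=0$ on $A\times\{-1\}$. On $A\times\{2\}$ we have $h_i=0$, so $\tilde h_i$ is integer valued there. Since $A$ is connected, it is a constant $n_i$. On $\{w_i\}\times[-1,2]$ we have $h_i=0$, so $\tilde h_i$ is constantly $0$ there and $n_i=0$. Both $\sum\tilde h_i$ and $h$ are lifts of $h$ mod $1$ that vanish on $A\times\{-1\}$, so they are equal. On $A\times\{2\}$ this says $0=\sum n_i=1$, a contradiction. $\square$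

**Proof of Lemma 4.1.** We keep the notation of Section 5.

**Step 1. The folded spaces $W_m$.** We build a sequence of foldings that treats every relevant function $u$, later foldings reaching further down. Fix a map $m\mapsto(n_m,i_m)$ with $n_m\le m$ that takes every value $(n,i)\in\omega^2$ infinitely often. (Take a sequence listing each pair infinitely often, and replace a pair with $n>m$ by $(0,0)$.) We build metrizable continua $W_m$ with $W_0=W$, and surjections $f_m:W_{m+1}\to W_m$. Let $\theta_m:W_m\to W$ be the composite map, and fix a countable dense set $\{u_{m,i}:i\in\omega\}$ in $C(W_m,[0,1])$. We keep the condition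

$$(\mathrm I_m)\quad \theta_m\text{ is injective on }\theta_m^{-1}(T_{m+1}).$$

It holds for $m=0$, as $\theta_0$ is the identity. Suppose $W_m$ is given. Let $u$ be the pullback to $W_m$ of $u_{n_m,i_m}$, which is a function on $W_{n_m}$, and put
$$A=\{\tau\theta_m\ge s_{m+1}\},\qquad B=\{\tau\theta_m\le s_{m+1}\}=\theta_m^{-1}(T_{m+1}).$$
Then $A\cap B=\theta_m^{-1}(c_{m+1})$ is a single point $c$ by $(\mathrm I_m)$, so $A$ is a continuum by (5.1). Apply Lemma 6.1 to $u|_A$, let $\Gamma\subset\hat A$ be a component projecting onto $A$, and choose a point $\hat c=(c,z_c)\in\Gamma$. Put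
$$W_{m+1}=\Gamma\cup(B\times\{z_c\})\subset W_m\times[0,1],\qquad f_m=\text{the projection to }W_m.$$
Since $\Gamma$ lies over $A$, we have $\Gamma\cap(B\times\{z_c\})=\{\hat c\}$, and $B$ is connected by (5.1). So $W_{m+1}$ is a continuum, and $f_m$ is onto. Over $B\setminus\{c\}$ the map $f_m$ is injective. As $s_{m+2}<s_{m+1}$, we have $\theta_m^{-1}(T_{m+2})\subset B\setminus\{c\}$, and $\theta_m$ is injective there. Hence $\theta_{m+1}=\theta_mf_m$ is injective on $\theta_{m+1}^{-1}(T_{m+2})$, which is $(\mathrm I_{m+1})$.

**Step 2. The space $X'$ and its maps.** Let $X'=\varprojlim W_m$, a metrizable continuum, with surjective projection $\theta:X'\to W$. Put $r=\rho\theta$ and $t=\tau\theta$. Since $X\times\{0\}\subset T_{m+1}$ for all $m$, the conditions $(\mathrm I_m)$ show that each point of $X\times\{0\}$ has exactly one $\theta$-preimage. So $\theta$ maps $\theta^{-1}(X\times\{0\})$ homeomorphically onto $X\times\{0\}$, and we identify this set with $X$. Then $r$ is a retraction onto $X$, $t^{-1}(0)=X\neq X'$, and $r(X'\setminus X)\subset C$.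

**Step 3. A continuum in $X'$ that meets $X$ and is not contained in $X$ contains $X$.** This protects $X$ in the next step. If $K$ is such a continuum, then $\theta(K)\supset X\times\{0\}$ by Lemma 5.2. The points of $X\times\{0\}$ have unique preimages, so $K\supset X$.

**Step 4. $X'$ is h.i.** Suppose subcontinua $K_1,K_2$ of $X'$ meet and are not nested. We first find witnesses of non-nestedness outside $X$, and then use a folding step to separate $K_1$ from $K_2$.

If $K_1\subset X$, then either $K_2\subset X$, which contradicts that $X$ is h.i., or $K_2\supset X\supset K_1$ by Step 3. Both are impossible. So $K_1\not\subset X$, and likewise $K_2\not\subset X$. Next, $K_1\setminus K_2\not\subset X$. Otherwise $K_1$ meets $X$, so $K_1\supset X$ by Step 3. If $K_2$ also meets $X$, then $K_2\supset X$ and $K_1\setminus K_2=\emptyset$, a contradiction. If $K_2\cap X=\emptyset$, then $K_1\setminus K_2=X$ is both open and closed in $K_1$, so $K_1=X$, a contradiction. By symmetry there are $a\in K_1\setminus K_2$ and $b\in K_2\setminus K_1$ with $a,b\notin X$.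

Write $a_m,b_m,K_j^m$ for the projections to $W_m$. Choose $n$ with $a_n\notin K_2^n$ and $b_n\notin K_1^n$. With $d$ a metric on $W_n$, put $p(w)=d(w,K_2^n)$ and $q(w)=d(w,K_1^n)$. The function
$$\frac12+\frac{q(w)}{2q(b_n)}-\frac{p(w)}{2p(a_n)},$$
truncated to $[0,1]$, is $0$ at $a_n$, $1$ at $b_n$, at most $\frac12$ on $K_1^n$ and at least $\frac12$ on $K_2^n$. Approximating it within $\frac1{10}$ we find $i$ with
$$u_{n,i}(a_n)<\tfrac13,\quad u_{n,i}(b_n)>\tfrac23,\quad u_{n,i}<\tfrac23\text{ on }K_1^n,\quad u_{n,i}>\tfrac13\text{ on }K_2^n.\tag{6.2}$$
Since $t(a),t(b)>0$, we can choose $m\ge n$ with $(n_m,i_m)=(n,i)$ and $s_{m+1}<\min(t(a),t(b))$. Consider step $m$ of the construction, with its $A,B,c,u,\Gamma,\hat c,z_c$. Then $a_m,b_m\in A\setminus\{c\}$, so $a_{m+1},b_{m+1}\in\Gamma$. Let $z:W_{m+1}\to[0,1]$ be the second coordinate. On $\Gamma$ we have $\pi(z)=u$, where $u$ is evaluated at the image in $W_m$. By (6.1) and (6.2), $z(a_{m+1})<\frac13$ and $z(b_{m+1})>\frac23$.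

We claim that $K_1^{m+1}$ misses $\{z=\frac13\}$. On $K_1^{m+1}\cap\Gamma$ we have $\pi(z)=u<\frac23=\pi(\frac13)$, so $z\ne\frac13$. On $B\times\{z_c\}$ we have $z=z_c$. If $K_1^{m+1}$ meets $B\times\{z_c\}$, then, being connected and containing $a_{m+1}\in\Gamma$, it contains the only common point $\hat c$ of the closed sets $\Gamma$ and $B\times\{z_c\}$. As $\hat c\in K_1^{m+1}\cap\Gamma$, we get $z_c\neq\frac13$. This proves the claim, and by connectedness $z<\frac13$ on $K_1^{m+1}$.

The same argument shows that $K_2^{m+1}$ misses $\{z=\frac23\}$. On $K_2^{m+1}\cap\Gamma$ we have $\pi(z)=u>\frac13=\pi(\frac23)$. If $K_2^{m+1}$ meets $B\times\{z_c\}$, it contains $\hat c$, so $z_c\ne\frac23$. Hence $z>\frac23$ on $K_2^{m+1}$. So $K_1^{m+1}\cap K_2^{m+1}=\emptyset$, which contradicts $K_1\cap K_2\neq\emptyset$.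

**Step 5. The composant $C'$ and (E1).** Since $X$ is a proper subcontinuum of $X'$, it lies in one composant of $X'$, which is not all of $X'$ by Lemma 2.5. Let $C'$ be another composant. Then $C'\cap X=\emptyset$. Given $x\in C$ and $\varepsilon>0$, take $k\ge3$ with $x\in D_{k-1}$ and $\frac1k<\varepsilon$. By Lemma 2.5 $C'$ is dense in $X'$, and $t$ takes the values $0$ and $1>\frac1{k-1}$. So there are $y_1,y_2\in C'$ with $t(y_1)<\frac1{k+1}$ and $t(y_2)>\frac1{k-1}$. By Lemma 2.4 there is a continuum $M\subset C'$ containing both. By Lemma 5.1, $(x,\frac1k)\in\theta(M)$, which gives $y\in M\subset C'$ with $r(y)=x$ and $t(y)=\frac1k<\varepsilon$. $\blacksquare$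

## 7. Integer labels for the distance to $X_\alpha$

Fix a nondegenerate metrizable h.i. continuum $X_0$ (for instance the pseudo-arc), a composant $C_0$ of it, and an exhaustion $(L_n)_{n\ge1}$ of $C_0$. These $L_n$ stay fixed from now on. In the tower to be built, $X_{\alpha+1}$, $r^{\alpha+1}_\alpha$, $t_\alpha$, $C_{\alpha+1}$ will be the $X',r,t,C'$ that Lemma 4.1 gives for $(X_\alpha,C_\alpha)$.

We turn $t_\alpha$ into an integer label that is large near $X_\alpha$ and nearly constant along continua, provided their shadow in $X_0$ is controlled. The shadow matters because a continuum in $X_{\alpha+1}\setminus X_\alpha$ that comes very close to $X_\alpha$ and also goes far away is close to a continuum containing $X_\alpha$, and the latter has shadow $X_0$.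

**Lemma 7.1.** There is $g_\alpha:X_{\alpha+1}\setminus X_\alpha\to\omega$ such that:

- (G1) for each $n$ there is $\varepsilon>0$ such that $t_\alpha(y)<\varepsilon$ implies $g_\alpha(y)\ge n$;
- (G2) if $n\ge1$, $M\subset X_{\alpha+1}\setminus X_\alpha$ is a continuum with $r^{\alpha+1}_0(M)\subset L_n$, $y,z\in M$ and $g_\alpha(y)\ge n$, then $|g_\alpha(y)-g_\alpha(z)|\le1$.

*Proof.* **Step 1. Small minimum forces small maximum.** We claim that for all $n\ge1$ and $\varepsilon>0$ there is $\delta>0$ such that every continuum $M\subset X_{\alpha+1}\setminus X_\alpha$ with $r^{\alpha+1}_0(M)\subset L_n$ and $\min_Mt_\alpha<\delta$ has $\max_Mt_\alpha<\varepsilon$. Otherwise there are continua $M_j$ with shadow in $L_n$, $\min_{M_j}t_\alpha<\frac1j$ and $\max_{M_j}t_\alpha\ge\varepsilon$. A subsequence converges in the Hausdorff metric to a continuum $M$ with $r_0^{\alpha+1}(M)\subset L_n$, $M\cap X_\alpha\ne\emptyset$ and $M\not\subset X_\alpha$. Since $X_{\alpha+1}$ is h.i., $M\supset X_\alpha\supset X_0$, so $r_0^{\alpha+1}(M)=X_0\not\subset L_n$, a contradiction.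

**Step 2. The label.** By Step 1 choose $2=\varepsilon_0>\varepsilon_1>\cdots\to0$ such that for every $j\ge 0$ and every continuum $M\subset X_{\alpha+1}\setminus X_\alpha$, the conditions $r^{\alpha+1}_0(M)\subset L_{j+1}$ and $\min_Mt_\alpha<\varepsilon_{j+1}$ imply $\max_Mt_\alpha<\varepsilon_j$. Let $g_\alpha(y)=j$ if and only if $\varepsilon_{j+1}\le t_\alpha(y)<\varepsilon_j$. This is defined everywhere, since $0<t_\alpha\le1$ off $X_\alpha$. (G1) holds with $\varepsilon=\varepsilon_n$.

**Step 3. (G2).** On $M$ the function $t_\alpha$ has a positive minimum, so $J=\max_Mg_\alpha$ exists, and $J\ge g_\alpha(y)\ge n\ge1$. Then $\min_Mt_\alpha<\varepsilon_J$ and $r^{\alpha+1}_0(M)\subset L_n\subset L_J$, so $\max_Mt_\alpha<\varepsilon_{J-1}$. Hence $g_\alpha\in\{J-1,J\}$ on $M$. $\square$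

## 8. The recursion of length $\omega_1$

By recursion on $\beta<\omega_1$ we construct $X_\beta$, so that we have a tower up to $\beta$, and then $C_\beta$. The construction of $X_\beta$ is forced: $X_0$ is given, successors come from Lemma 4.1 with $r^{\delta+1}_\alpha=r^\delta_\alpha r^{\delta+1}_\delta$, and limits from (T2).

For $y\in X_\beta$ and $\alpha<\beta$ with $y_{\alpha+1}\in C_{\alpha+1}$ (so that $y_{\alpha+1}\notin X_\alpha$) put
$$e_y(\alpha)=g_\alpha(y_{\alpha+1}).$$
This depends only on $y_{\alpha+1}$, so $e_y(\alpha)=e_{y_\gamma}(\alpha)$ for $\alpha<\gamma\le\beta$. The induction hypotheses at $\beta$ are: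

- (H1) $C_\beta$ is a composant of $X_\beta$, and $C_\beta\cap X_\alpha=\emptyset$ for $\alpha<\beta$.
- (H2) For $y\in C_\beta$ and $n\in\omega$, the set $\{\alpha<\beta:e_y(\alpha)\le n\}$ is finite.
- (H3) For $\alpha<\beta$, $x\in C_\alpha$ and $n\in\omega$ there is $y\in C_\beta$ with $y_\alpha=x$ and $e_y(\gamma)\ge n$ for all $\gamma\in[\alpha,\beta)$.

By Corollary 3.2, (H1) implies $r^\beta_\alpha(C_\beta)\subset C_\alpha$ for $\alpha<\beta$, so for $y\in C_\beta$ the function $e_y$ is defined on all of $\beta$. We say that $y$ lies over $x\in X_\alpha$ if $y_\alpha=x$.

**Lemma 8.1 (coherence).** Assume (H1) at all ordinals up to and including $\beta$. Let $M\subset C_\beta$ be a continuum. Then $r^\beta_0(M)\subset L_n$ for some $n\ge1$. For every such $n$, if $y,z\in M$, $\alpha<\beta$ and $e_y(\alpha)\ge n$, then $|e_y(\alpha)-e_z(\alpha)|\le1$.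

*Proof.* The continuum $r^\beta_0(M)$ is contained in $C_0\ne X_0$, so it is a proper subcontinuum of $X_0$ meeting $C_0$, and it lies in some $L_n$. For the second claim apply (G2) to $r^\beta_{\alpha+1}(M)\subset C_{\alpha+1}\subset X_{\alpha+1}\setminus X_\alpha$, whose image in $X_0$ is $r^\beta_0(M)\subset L_n$. $\square$

**The cases $\beta=0$ and $\beta=\delta+1$.** For $\beta=0$ there is nothing to check. Let $\beta=\delta+1$.

(H1): $C_{\delta+1}$ is a composant missing $X_\delta$ by Lemma 4.1, and $X_\alpha\subset X_\delta$ for $\alpha\le\delta$.

(H2): the set in question is contained in $\{\alpha<\delta:e_{y_\delta}(\alpha)\le n\}\cup\{\delta\}$ with $y_\delta\in C_\delta$, so it is finite.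

(H3): given $x\in C_\alpha$ and $n$, first choose $x_1\in C_\delta$ over $x$ with $e_{x_1}\ge n$ on $[\alpha,\delta)$, by (H3) at $\delta$ (take $x_1=x$ if $\alpha=\delta$). Let $\varepsilon$ be as in (G1) for $g_\delta$ and $n$. By (E1) there is $y\in C_{\delta+1}$ over $x_1$ with $t_\delta(y)<\varepsilon$, so $e_y(\delta)\ge n$.

**Limit steps.** Let $\lambda<\omega_1$ be a limit, $\lambda_0<\lambda_1<\cdots\to\lambda$, and fix $p_m\in C_{\lambda_m}$ for each $m$.

**Step 1. The thread $y$ and its companions.** We build a thread $y$ whose labels grow, as in Section 4. We also surround it, at every level $\lambda_n$, by continua $M_n$ containing many points with good labels. These points will be reached later by lifting, and they are what makes (H3) true for the one composant we choose.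

Recursively choose $y_n\in C_{\lambda_n}$, continua $M_n\subset C_{\lambda_n}$ and integers $k_0\le k_1\le\cdots$. Let $y_0\in C_{\lambda_0}$ be arbitrary. Given $y_n$, choose for all $m,N\le n$ a point $u_{n,m,N}\in C_{\lambda_n}$ over $p_m$ whose label function is at least $N$ on $[\lambda_m,\lambda_n)$. Such a point exists by (H3) at $\lambda_n$, and for $m=n$ we take $p_n$ itself. By Lemma 2.4 there is a continuum $M_n\subset C_{\lambda_n}$ containing $y_n$ and these finitely many points. By Lemma 8.1 there is $k_n\ge n+1$, with $k_n\ge k_{n-1}$ if $n\ge1$, such that $r^{\lambda_n}_0(M_n)\subset L_{k_n}$. By (H3) at $\lambda_{n+1}$ choose $y_{n+1}\in C_{\lambda_{n+1}}$ over $y_n$ with $e_{y_{n+1}}\ge k_n$ on $[\lambda_n,\lambda_{n+1})$.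

Let $y\in X_\lambda$ be the thread with $y_{\lambda_n}=y_n$ for all $n$. Then $y_\alpha\in C_\alpha$ for all $\alpha<\lambda$. Since the $k_n$ increase,
$$e_y(\gamma)\ge k_n\quad\text{for all }\gamma\in[\lambda_n,\lambda).\tag{8.1}$$
Let $C_\lambda$ be the composant of $y$ in $X_\lambda$.

**Step 2. (H1) at $\lambda$.** For $\alpha<\lambda$ we have $y\notin X_\alpha$, since otherwise $y_{\alpha+1}=y\in X_\alpha$, while $y_{\alpha+1}\in C_{\alpha+1}$ and $C_{\alpha+1}\cap X_\alpha=\emptyset$. By Lemma 3.3 every proper subcontinuum containing $y$ misses every $X_\alpha$, $\alpha<\lambda$. Hence so does $C_\lambda$. From here on Lemma 8.1 is available at $\lambda$.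

**Step 3. (H2) at $\lambda$.** The labels of $y$ are finite-to-one, and coherence passes this on to all of $C_\lambda$. By (8.1) and $k_n\ge n+1$,
$$\{\alpha<\lambda:e_y(\alpha)\le n\}\subset\{\alpha<\lambda_n:e_{y_n}(\alpha)\le n\},$$
which is finite by (H2) at $\lambda_n$. Let $z\in C_\lambda$. Take a continuum $M\subset C_\lambda$ with $y,z\in M$, and $j$ with $r^\lambda_0(M)\subset L_j$. If $e_y(\alpha)>\max(n+1,j)$, then $e_z(\alpha)\ge e_y(\alpha)-1>n$ by Lemma 8.1. So $\{\alpha:e_z(\alpha)\le n\}\subset\{\alpha:e_y(\alpha)\le\max(n+1,j)\}$, which is finite.

**Step 4. (H3) at $\lambda$: the choice of parameters.** Let $\alpha<\lambda$, $x\in C_\alpha$ and $n\in\omega$. Take $m$ with $\alpha<\lambda_m$, and by (H3) at $\lambda_m$ a point $x'\in C_{\lambda_m}$ over $x$ with $e_{x'}\ge n$ on $[\alpha,\lambda_m)$. Let $M\subset C_{\lambda_m}$ be a continuum containing $p_m$ and $x'$, let $r^{\lambda_m}_0(M)\subset L_j$ with $j\ge1$, and put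
$$N=\max(j,n+1),\qquad q=\max(m,N).$$
We reach a point over $x'$ in two moves inside $C_\lambda$: first from $y$ to a point $v$ over $p_m$, then from $v$ to a point $w$ over $x'$. The second move costs $1$ in the labels and needs them to be at least $j$ beforehand. This explains $N$.

**Step 5. A point $v\in C_\lambda$ over $p_m$ with $e_v\ge N$ on $[\lambda_m,\lambda)$.** Let $u=u_{q,m,N}\in M_q$, which exists since $m,N\le q$. Let $K$ be the component of $y$ in $(r^\lambda_{\lambda_q})^{-1}(M_q)$. Recall that $y_{\lambda_q}=y_q\in M_q$, and that $M_q\subset C_{\lambda_q}$ is a proper subcontinuum of $X_{\lambda_q}$. By Lemma 2.6, $K$ maps onto $M_q$. It is proper, because its image $M_q$ is not $X_{\lambda_q}$. So $K\subset C_\lambda$. Pick $v\in K$ over $u$. Then $v$ lies over $p_m$.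

On $[\lambda_m,\lambda_q)$ we have $e_v=e_u\ge N$. For $\gamma\in[\lambda_q,\lambda)$ we have $e_y(\gamma)\ge k_q$ by (8.1), and $r^\lambda_0(K)=r^{\lambda_q}_0(M_q)\subset L_{k_q}$. So Lemma 8.1, applied to $K$ with $n=k_q$, gives $e_v(\gamma)\ge k_q-1\ge q\ge N$.

**Step 6. A point $w\in C_\lambda$ over $x$.** Let $K'$ be the component of $v$ in $(r^\lambda_{\lambda_m})^{-1}(M)$. This makes sense as $v_{\lambda_m}=p_m\in M$. As before $K'$ maps onto $M$ and is proper. It meets $C_\lambda$ at $v$, so $K'\subset C_\lambda$. Pick $w\in K'$ over $x'$. Since $r^\lambda_0(K')=r_0^{\lambda_m}(M)\subset L_j$ and $e_v\ge N\ge j$ on $[\lambda_m,\lambda)$, Lemma 8.1 gives $e_w\ge N-1\ge n$ on $[\lambda_m,\lambda)$. On $[\alpha,\lambda_m)$ we have $e_w=e_{x'}\ge n$. Finally $w_\alpha=x'_\alpha=x$. This is (H3) at $\lambda$, and the recursion is complete.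

## 9. No thread survives to $\omega_1$: proof of Theorem 1

Let $Y=X_{\omega_1}=\varprojlim_{\alpha<\omega_1}X_\alpha$. Together with the $X_\alpha$ and $C_\alpha$ this is a tower up to $\omega_1$: (T1) and (T2) hold by construction (with $X_\alpha\subsetneq X_{\alpha+1}\subset Y$), (T3) by Lemma 4.1, and (T4) by (H1). So $Y$ is a nondegenerate continuum, and it is h.i. by Lemma 2.2.

By Proposition 3.4 it remains to show that no $y\in Y$ satisfies $y_\alpha\in C_\alpha$ for all $\alpha<\omega_1$. Suppose $y$ does. Then $e_y(\alpha)=g_\alpha(y_{\alpha+1})\in\omega$ is defined for every $\alpha<\omega_1$. Since $\omega_1$ is uncountable, there is $n$ such that $\{\alpha<\omega_1:e_y(\alpha)\le n\}$ is infinite. Choose $\beta<\omega_1$ above infinitely many of its elements. Then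
$$\{\alpha<\beta:e_y(\alpha)\le n\}=\{\alpha<\beta:e_{y_\beta}(\alpha)\le n\}$$
is infinite, while $y_\beta\in C_\beta$. This contradicts (H2) at $\beta$.

Hence $Y=\bigcup_{\alpha<\omega_1}X_\alpha$, and $Y$ has exactly one composant. $\blacksquare$

## 10. Weight, Corson compactness and dimension

The weight of a space is the least infinite cardinality of a base, and its density is the least cardinality of a dense set.

**Definition.** The **$\Sigma$-product** of real lines over an index set $I$ is the subspace of $\mathbb R^I$ consisting of the points with at most countably many nonzero coordinates. A compact space is **Corson compact** if it embeds in some $\Sigma$-product of real lines.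

For example, every compact metrizable space is Corson compact, since it embeds in $\mathbb R^\omega$. The one-point compactification of an uncountable discrete set $I$ is also Corson compact, and it is not metrizable: send $i\in I$ to the $i$-th unit vector and the added point to $0$.

> **Theorem 2.**
> (a) Every nondegenerate metrizable h.i. continuum $X$ is a retract of an h.i. continuum $Y$ with exactly one composant such that $Y$ has weight $\omega_1$, $Y$ is Corson compact (embeds in a $\Sigma$-product of real lines), and $\dim Y=\dim X$. In particular (with Bing's h.i. continua, Trans. AMS 71 (1951)) such $Y$ exist in every dimension $1,2,\dots,\infty$.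
>
> (b) A nondegenerate h.i. continuum $Y$ has exactly one composant if and only if every countable subset of $Y$ lies in a proper subcontinuum. Hence such a $Y$ is never separable, every separable subspace of it is nowhere dense, and its density and weight are at least $\omega_1$. The weight in (a) is therefore the least possible.

**Proof of (b).** If every countable subset, or just every pair of points, lies in a proper subcontinuum, then the composant of every point is $Y$.

Conversely, let $Y$ have exactly one composant, let $p\in Y$ and $D=\{d_1,d_2,\dots\}\subset Y$. Choose proper subcontinua $K_n$ containing $p$ and $d_n$. They are nowhere dense by Lemma 2.3, so by Baire there is $q\notin\bigcup K_n$. Let $Q$ be a proper subcontinuum containing $p$ and $q$. For each $n$ the continua $Q$ and $K_n$ meet at $p$, so they are nested. Since $q\in Q\setminus K_n$, we get $K_n\subset Q$. Thus $D\subset Q$.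

The set $Q$ is closed and nowhere dense. If $S\subset Y$ is separable with countable dense subset $D$, then $S\subset\overline D\subset Q$, so $S$ is nowhere dense. In particular $Y$ is not separable. So its density is at least $\omega_1$, and the weight is at least the density. $\blacksquare$

**Proof of (a).** Run Sections 7 to 9 with $X_0=X$. The projection $r^{\omega_1}_0:Y\to X_0\subset Y$ is a retraction, and $Y$ is h.i. with exactly one composant.

**Step 1. Weight.** $Y$ embeds in a product of $\omega_1$ metrizable compacta, so its weight is at most $\omega_1$. By (b) it is exactly $\omega_1$.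

**Step 2. Corson compactness.** We use that every point of $Y$ stops moving at a countable stage. For each $\alpha<\omega_1$ let $\{\varphi_{\alpha,i}\}_{i\in\omega}$ be continuous real functions on $X_{\alpha+1}$ that separate points, and let $\{\psi_i\}_{i\in\omega}$ be such functions on $X_0$. Map $y\in Y$ to the family of all numbers
$$\psi_i(y_0)\quad\text{and}\quad \varphi_{\alpha,i}(y_{\alpha+1})-\varphi_{\alpha,i}(y_\alpha)\qquad(i\in\omega,\ \alpha<\omega_1),$$
where $y_\alpha\in X_\alpha\subset X_{\alpha+1}$. This map is continuous. If $y\in X_\beta$, then $y_{\alpha+1}=y_\alpha=y$ for $\alpha\ge\beta$, so the corresponding coordinates vanish. Since $Y=\bigcup_{\beta<\omega_1}X_\beta$, all images have countable support. The map is injective. If $y\neq y'$, let $\beta$ be least with $y_\beta\ne y'_\beta$. It is not a limit, because points of $X_\lambda$ are determined by their earlier coordinates. If $\beta=0$, some $\psi_i$ distinguishes $y_0$ from $y_0'$. If $\beta=\alpha+1$, then $y_\alpha=y'_\alpha$, and some $\varphi_{\alpha,i}$ distinguishes $y_{\alpha+1}$ from $y'_{\alpha+1}$, so the images differ. As $Y$ is compact, the map is an embedding.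

**Step 3. Dimension.** Since $X$ is closed in $Y$, $\dim Y\ge\dim X$, and there is nothing more to prove if $\dim X=\infty$. Let $\dim X=d<\infty$. Then $d\ge1$, as $X$ is a nondegenerate continuum.

We first note that a limit of an inverse system of compacta of dimension at most $d$ with surjective bonding maps has dimension at most $d$. Given a finite open cover of the limit, compactness gives finitely many basic open sets that cover the limit and refine the given cover. By directedness they may be written $p_\alpha^{-1}(U_1),\dots,p_\alpha^{-1}(U_k)$ with one $\alpha$. As $p_\alpha$ is onto, the $U_i$ cover the coordinate space. They have a finite open refinement in which at most $d+1$ members have a common point, and the pullback of this refinement is as required.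

Next, apply the construction of Lemma 4.1 to a continuum of dimension at most $d$. The space $W$ is a countable union of closed sets of dimension at most $d$: a copy of the continuum, copies $P_k$ of its closed subsets $D_k$, and arcs $J_k$, for which we use $d\ge1$. By the countable sum theorem $\dim W\le d$. Each $f_m:W_{m+1}\to W_m$ is a closed map, and its fibers have at most $3$ points, because $\pi(z)=v$ has at most one solution on each of the three linear pieces of $\pi$. (The point of $B\times\{z_c\}$ over $c$ is $\hat c\in\Gamma$, so it adds nothing.) By Hurewicz's theorem on dimension-lowering closed maps between separable metrizable spaces, $\dim W_{m+1}\le\dim W_m$. Hence $\dim W_m\le d$ for all $m$, and $\dim X'\le d$ by the remark on limits.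

By induction on $\alpha$, with this at successors and the remark on limits at limit ordinals, $\dim X_\alpha\le d$ for all $\alpha<\omega_1$. The bonding maps are retractions, hence onto, so the remark applies once more and gives $\dim Y\le d$.

**Step 4. All dimensions.** Bing's h.i. continua (Trans. AMS 71 (1951)) provide nondegenerate metrizable h.i. continua $X$ of every dimension $1,2,\dots,\infty$. Applying the above to them gives $Y$ in each of these dimensions. $\blacksquare$
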